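\title{Three primitive prime factors of $(a^n-b^n)/(a-b)$}

\begin{abstract}
Let $a>b\ge1$ be coprime integers and $U_n=(a^n-b^n)/(a-b)$. We prove that $U_n$ has at least three primitive prime factors for infinitely many $n$. More precisely, there are $\gg x^{\theta}$ such $n\le x$ for every $\theta<1-\frac12e^{-1/4}=0.6106\ldots$, and in an explicit set of primes $p$ of positive lower density almost every $p$ is a primitive prime factor of a term with at least two further primitive prime factors. The proof splits the cyclotomic factor of $U_n$ into its two Aurifeuillian factors, uses a lower bound for linear forms in logarithms to show that a factor divisible by a small primitive prime is not essentially a power of that prime, and finds such primes by studying the prime factors of $p-1$.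
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $a>b\ge1$ be coprime integers, and for $n\ge1$ put
\[
U_n=\frac{a^n-b^n}{a-b}=a^{n-1}+a^{n-2}b+\dots+b^{n-1}.
\]
This is the Lucas sequence with parameters $a+b$ and $ab$: it starts with $U_1=1$, $U_2=a+b$ and satisfies $U_{n+2}=(a+b)U_{n+1}-abU_n$. A prime $p$ is a \emph{primitive prime factor} of $U_n$ if $p\mid U_n$ and $p\nmid U_k$ for $1\le k<n$. We write $\operatorname{Prim}(U_n)$ for the set of these primes; its cardinality counts the primes that enter the sequence at the $n$-th term. By a theorem of Schinzel, $\#\operatorname{Prim}(U_n)\ge2$ for infinitely many $n$, whatever the pair $(a,b)$. The next question is reported as open in \cite{Fib}: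
\begin{quote}
\emph{Is it true, for every pair of coprime integers $a>b\ge1$, that $\#\operatorname{Prim}(U_n)\ge3$ for infinitely many $n$?}
\end{quote}

The question is one about multiplicative orders. For a prime $p\nmid ab$ let $n_p$ be the order of $a/b$ in $(\mathbb Z/p\mathbb Z)^\times$, so that $n_p\mid p-1$, and $p\mid a^k-b^k$ if and only if $n_p\mid k$. If $n_p\ge2$, then $p\nmid a-b$, hence $p\mid U_k$ if and only if $n_p\mid k$, and so
\begin{equation}\label{eq:order}
p\nmid ab,\quad n_p\ge2\quad\Longrightarrow\quad p\in\operatorname{Prim}(U_{n_p}).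
\end{equation}
A prime dividing $ab$ divides no $U_k$, and a prime $p\mid a-b$ enters at $U_p$, because $U_k\equiv kb^{k-1}\pmod p$. Thus for $n\ge a$ the set $\operatorname{Prim}(U_n)$ is the fiber over $n$ of the map $p\mapsto n_p$, and we ask whether infinitely many fibers have three elements or more.

One expects the answer to be yes. A prime with $n_p=n$ satisfies $p\equiv1\pmod n$ and $p<a^n$. A proportion $1/\varphi(n)$ of the primes lie in this class, and for such a prime a proportion $\varphi(n)/(p-1)$ of the elements of $(\mathbb Z/p\mathbb Z)^\times$ have order $n$. If $a/b$ behaved like a random element, the fiber over $n$ would have about $\sum_{n<p<a^n}1/p\approx\log n$ elements. This is only a heuristic, and neither counting nor size turns it into a proof. The primes $p\le x$ all have $n_p<x$, but there are only about $x/\log x$ of them for $x$ values of $n$, so the pigeonhole principle gives nothing. The primitive primes divide an explicit large integer, the cyclotomic factor $\Phi_n(a,b)$ of $U_n$, but a large integer may be a prime or a prime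 power.

\begin{theorem}\label{thm:main}
For every pair of coprime integers $a>b\ge1$ there are infinitely many $n$ with $\#\operatorname{Prim}(U_n)\ge3$.
\end{theorem}

The indices $n$ that we find lie in one residue class. Write
\[
ab=Ds^2\quad(D\text{ squarefree},\ s\ge1),\qquad
\nu=\begin{cases}D&\text{if }D\equiv1\pmod4,\\ 2D&\text{if }D\equiv2,3\pmod4,\end{cases}
\]
and call $n$ an \emph{odd multiple of $\nu$} if $n/\nu$ is an odd integer.

\begin{theorem}\label{thm:count}
Let $\theta<\theta_0:=1-\frac12e^{-1/4}=0.6106\ldots$. The number of $n\le x$ such that $n$ is an odd multiple of $\nu$, $\#\operatorname{Prim}(U_n)\ge3$, and $U_n$ has a primitive prime factor less than $n^{1/\max(\theta,\,0.6)}$, is $\gg x^{\theta}$ for large $x$.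
\end{theorem}

\begin{theorem}\label{thm:almost}
Let $\mathcal S$ be the set of primes $p\nmid ab$ such that $n_p$ is an odd multiple of $\nu$. Then $\mathcal S$ has positive lower density among the primes, and $\#\operatorname{Prim}(U_{n_p})\ge3$ for all $p\in\mathcal S$, $p\le x$, with $o(x/\log x)$ exceptions.
\end{theorem}

Positive lower density means that $\liminf_{x\to\infty}\#\{p\in\mathcal S:p\le x\}/\pi(x)>0$. Theorem~\ref{thm:main} follows from Theorem~\ref{thm:count} with any $\theta>0$. It also follows from Theorem~\ref{thm:almost}, since a given $n$ equals $n_p$ only for the finitely many $p$ dividing $a^n-b^n$.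

Section~\ref{sec:model} shows the idea for $a=4$, $b=1$. Sections~\ref{sec:cyc} and~\ref{sec:key} lead to a criterion, Proposition~\ref{prop:key}, under which one primitive prime $p$ forces two more. The remaining sections find primes $p$ that satisfy it.

\medskip\noindent\textbf{Conventions.} The letters $\ell,p,q,r$ denote primes, $v_q$ is the $q$-adic valuation, $\mu$ and $\varphi$ are the functions of M\"obius and Euler, and $\zeta_n=e^{2\pi i/n}$. We write $\pi(x;d,c)$ for the number of primes $p\le x$ with $p\equiv c\pmod d$. All constants, explicit or implied, may depend on $a$ and $b$, and on $\theta$ where it occurs. Throughout,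
\[
\alpha=\sqrt a,\qquad\beta=\sqrt b,\qquad\rho=\beta/\alpha<1,\qquad\text{so that }\ \alpha\beta=s\sqrt D .
\]

\section{A model case: $a=4$, $b=1$}\label{sec:model}

Let $a=4$, $b=1$, so that $D=\nu=1$, and let $n=\ell\ge5$ be prime. Every prime $q\mid U_\ell$ is primitive: its order $n_q$ divides $\ell$, and $n_q=1$ would mean $q=3$, whereas $U_\ell\equiv\ell\not\equiv0\pmod3$. Since $a$ and $b$ are squares, $U_\ell$ factors:
\[
U_\ell=\frac{4^\ell-1}{3}=AB,\qquad A=2^\ell-1,\qquad B=\frac{2^\ell+1}{3}.
\]
The odd numbers $2^\ell\pm1$ differ by $2$, so $A$ and $B$ are coprime, and both exceed $1$. This gives two primitive primes. A third one exists unless $A$ and $B$ are both prime powers. For instance, $U_{11}=2047\cdot683$ with $2047=23\cdot89$.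

Suppose now that $p$ is a given prime with $n_p=\ell$, so that $p$ divides $A$ or $B$. If there are only two primitive primes, then $A=p^k$ or $B=p^k$ with $1\le k\le\ell$; that is,
\[
k\log p-\ell\log2=\log(1-2^{-\ell})\qquad\text{or}\qquad k\log p+\log3-\ell\log2=\log(1+2^{-\ell}).
\]
An integer combination of logarithms of integers is then nonzero and at most $2^{1-\ell}$ in absolute value. Baker's theory of linear forms in logarithms forbids this when the integers are small. For a positive rational number $g=g'/g''$ in lowest terms let $h(g)=\log\max(g',g'')$ be its height, and put $h'(g)=\max(1,h(g))$.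

\begin{theorem}[Baker--W\"ustholz \cite{BW}]\label{thm:BW}
There is an absolute constant $c_0$ with the following property. Let $j\le3$, let $g_1,\dots,g_j\ne1$ be positive rational numbers, and let $b_1,\dots,b_j$ be integers with $\Lambda=b_1\log g_1+\dots+b_j\log g_j\ne0$. Then
\[
\log|\Lambda|>-c_0\,h'(g_1)\cdots h'(g_j)\,\log\max(3,|b_1|,\dots,|b_j|).
\]
\end{theorem}

What matters is that the coefficients $b_i$, which are as large as $\ell$, enter only through their logarithm. In both cases above the theorem gives
\[
(\ell-1)\log2<c_0(\log3)(\log p)(\log\ell).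
\]
So $U_\ell$ has at least three primitive prime factors as soon as it has one, $p$, for which this inequality fails, that is, one with $\log p$ at most a small constant times $\ell/\log\ell$. The factor containing $p$ is not a power of $p$, so it contains a second prime, and the other factor contains a third.

Three things must change in general.
\begin{enumerate}
\item If $ab$ is not a square, $a^n-b^n$ is not a difference of two squares. The cyclotomic factor $\Phi_n(a,b)$ still splits into two integers when $n$ is an odd multiple of $\nu$ (Section~\ref{sec:cyc}), so we need primes $p$ for which $n_p$ is of this form (Section~\ref{sec:class}).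
\item We do not want to have to produce primes $p$ for which $n_p$ itself is prime, so we allow $n_p=u\ell$ with a cofactor $u$. The number $3$ above, which is the value of $2^d+1$ at $d=1$, is then replaced by a factor of $\Phi_u(a,b)$, whose height is of order up to $u$. The gain is still exponential in $\ell$, so the condition becomes roughly $\ell>Cu(\log p)(\log n)$ (Section~\ref{sec:key}).
\item Since $n_p\mid p-1$, this condition holds if $p-1$ has a prime factor $\ell>p^{1/2+\varepsilon}$ and $\ell\mid n_p$. A positive proportion of the primes have this property (Section~\ref{sec:large}). To treat almost all primes we replace $\ell$ by a number $m$ all of whose prime factors are large compared with $u$ (Section~\ref{sec:gap}).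
\end{enumerate}

\section{Cyclotomic and Aurifeuillian factors}\label{sec:cyc}

\subsection{The primes dividing $\Phi_n(a,b)$}

The homogeneous cyclotomic polynomial is $\Phi_n(X,Y)=\prod_\zeta(X-\zeta Y)$, where $\zeta$ runs over the $\varphi(n)$ primitive $n$-th roots of unity. It has integer coefficients, and
\begin{equation}\label{eq:phi}
X^n-Y^n=\prod_{d\mid n}\Phi_d(X,Y),\qquad\Phi_n(X,Y)=\prod_{d\mid n}(X^d-Y^d)^{\mu(n/d)}.
\end{equation}

\begin{lemma}\label{lem:cyc}
Let $n\ge3$, and let $q$ be a prime dividing $\Phi_n(a,b)$. Then $q\nmid ab$, and: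
\begin{enumerate}
\item[(i)] if $q\nmid n$, then $n_q=n$ and $q\in\operatorname{Prim}(U_n)$;
\item[(ii)] if $q\mid n$, then $q$ is the largest prime factor of $n$, and $q^2\nmid\Phi_n(a,b)$.
\end{enumerate}
Conversely, if $p\nmid ab$ and $n_p=n$, then $p\mid\Phi_n(a,b)$ and $p\nmid n$.
\end{lemma}

\begin{proof}
We have $q\mid a^n-b^n$, so a prime $q$ dividing one of $a,b$ would divide both; hence $q\nmid ab$. For a prime $r\mid n$ put $y=a^{n/r}$ and $z=b^{n/r}$. By \eqref{eq:phi}, the quotient $(y^r-z^r)/(y-z)$ is the product of the $\Phi_d(a,b)$ with $d\mid n$, $d\nmid n/r$. Expanding $y^r=(z+(y-z))^r$ we get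
\begin{equation}\label{eq:quot}
\Phi_n(a,b)\ \Big|\ \frac{y^r-z^r}{y-z}=\sum_{i=1}^r\binom ri(y-z)^{i-1}z^{r-i}.
\end{equation}

Write $n=q^jn'$ with $q\nmid n'$. The order $n_q$ divides $n$ and $q-1$, so it divides $n'$. If $n_q<n'$, take a prime $r\mid n'/n_q$. Then $n_q\mid n/r$, so $q\mid y-z$, and the sum in \eqref{eq:quot} is congruent to $rz^{r-1}$ modulo $q$. Hence $q=r$, which is impossible as $r\mid n'$. So $n_q=n'$.

If $j=0$, then $n_q=n\ge3$, and (i) follows from \eqref{eq:order}. If $j\ge1$, then $n'\mid q-1$, so every prime factor of $n'$ is less than $q$. For odd $q$ take $r=q$ in \eqref{eq:quot}. Again $q\mid y-z$, because $n'\mid n/q$. The term $i=2$ is divisible by $q^2$ since $q\mid\binom q2$, and so are the terms $i\ge3$; the term $i=1$ is $qz^{q-1}$. So the sum is not divisible by $q^2$. For $q=2$ we have $n'=1$ and $n=2^j$ with $j\ge2$; then $\Phi_n(a,b)=a^{n/2}+b^{n/2}$ is a sum of two odd squares, which is $2$ modulo $4$.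

For the converse, $p$ divides $a^n-b^n$, hence some $\Phi_d(a,b)$ with $d\mid n$, hence $a^d-b^d$; so $n\mid d$ and $d=n$. Finally $p\nmid n$ because $n\mid p-1$.
\end{proof}

We shall twice use the following fact. If $\mathfrak q$ is a prime ideal above $q$ in a number field containing $\zeta_n$, then
\begin{equation}\label{eq:roots}
q\nmid n\quad\Longrightarrow\quad\text{distinct $n$-th roots of unity are incongruent modulo }\mathfrak q .
\end{equation}
Indeed, the product of $1-\zeta$ over all $\zeta\ne1$ with $\zeta^n=1$ is the value of $(X^n-1)/(X-1)$ at $X=1$, namely $n\notin\mathfrak q$.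

\subsection{The Aurifeuillian factorization}

Each factor $a-\zeta b$ of $\Phi_n(a,b)$ is a difference of two squares, $(\alpha-\tau\beta)(\alpha+\tau\beta)$ with $\tau^2=\zeta$. The difficulty is to choose one square root $\tau$ of each $\zeta$ so that the product of the numbers $\alpha-\tau\beta$ is rational. Now $\alpha(\alpha-\tau\beta)=a-s\sqrt D\,\tau$. If $\sqrt D\,\tau$ lies in $\mathbb Q(\zeta_n)$, its Galois conjugates make the choice for us, and the product is essentially a norm. This is where the condition on $n$ comes from; for other $n$ there need be no factorization at all, as $\Phi_5(2,1)=31$ shows.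

\begin{lemma}\label{lem:w}
If $n$ is an odd multiple of $\nu$, there is $w\in\mathbb Q(\zeta_n)$ such that $w^2/D$ is a primitive $n$-th root of unity.
\end{lemma}

\begin{proof}
For an odd prime $r$ the Gauss sum $\sum_{i=1}^{r-1}\left(\frac ir\right)\zeta_r^i$ has square $(-1)^{(r-1)/2}r$. Multiplying such sums, and noting that $g\mapsto(-1)^{(g-1)/2}$ is multiplicative on odd integers, we see that $\sqrt{(-1)^{(g-1)/2}g}\in\mathbb Q(\zeta_g)$ for odd squarefree $g\ge1$.

If $D\equiv1\pmod4$, then $n$ is odd and $D\mid n$. Take $w=\sqrt D\,\zeta_n$; then $w^2/D=\zeta_n^2$. If $D\equiv3\pmod4$, then $n=2n'$ with $n'$ odd and $D\mid n'$. Take $w=\sqrt{-D}\,\zeta_{n'}$; then $w^2/D=-\zeta_{n'}^2$, which has order $2n'$. If $D=2f$, then $n=4n'$ with $n'$ odd and $f\mid n'$, and $\sqrt f\in\mathbb Q(\zeta_n)$ because this field contains $i$ and one of $\sqrt{\pm f}$. Take $w=(1+i)\sqrt f\,\zeta_{n'}$; then $w^2/D=i\zeta_{n'}^2$, which has order $4n'$.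
\end{proof}

Given $n$ and $w$ as in the lemma, put $T_n=\{\sigma(w)/\sqrt D:\sigma\in\operatorname{Gal}(\mathbb Q(\zeta_n)/\mathbb Q)\}$. Since $(\sigma(w)/\sqrt D)^2=\sigma(w^2/D)$, the elements of $T_n$ are roots of unity whose squares run exactly once through the primitive $n$-th roots of unity. Define
\[
A_n=\prod_{\tau\in T_n}(\alpha-\tau\beta),\qquad B_n=\prod_{\tau\in T_n}(\alpha+\tau\beta),\qquad\text{so that }\ A_nB_n=\prod_{\tau\in T_n}(a-\tau^2b)=\Phi_n(a,b).
\]
Replacing $w$ by $-w$ interchanges $A_n$ and $B_n$.

\begin{lemma}\label{lem:AB}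
Let $n$ be an odd multiple of $\nu$. Then $A_n$ and $B_n$ are positive integers, at most $(2\alpha)^{\varphi(n)}$. If $n\ge3$, every prime dividing both $A_n$ and $B_n$ divides $n$.
\end{lemma}

\begin{proof}
The upper bound holds because $|\alpha\pm\tau\beta|\le2\alpha$. Let $n\ge3$ and $K=\mathbb Q(\zeta_n)$. For $\sigma\in\operatorname{Gal}(K/\mathbb Q)$ and $\tau=\sigma(w)/\sqrt D$ we have $\sigma(a-sw)=a-s\sqrt D\,\tau=\alpha(\alpha-\tau\beta)$, so
\[
N_{K/\mathbb Q}(a-sw)=\alpha^{\varphi(n)}A_n=a^{\varphi(n)/2}A_n ,
\]
and $\varphi(n)$ is even. Hence $A_n$ is rational, and as an algebraic integer it lies in $\mathbb Z$. The embeddings of $K$ into $\mathbb C$ come in complex conjugate pairs, so the norm is a product of numbers $|\sigma(a-sw)|^2$, which are positive because $\alpha>\beta$. Thus $A_n>0$. Replacing $w$ by $-w$ gives the same for $B_n$. If $n<3$, then $\nu\le2$, which forces $D=\nu=1$ (for $D\equiv3\pmod4$ we have $\nu\ge6$, and for even $D$ we have $\nu\ge4$). Then $n=1$ and $w=\pm1$; the coprime integers $a,b$ have square product, so both are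 squares, and $\{A_1,B_1\}=\{\alpha-\beta,\alpha+\beta\}$ consists of positive integers.

Let $n\ge3$, and suppose that a prime $q\nmid n$ divides $A_n$ and $B_n$. Take a prime ideal $\mathfrak q$ above $q$ in the field generated by $\alpha$, $\beta$ and $\zeta_{2n}$. Then $\alpha\equiv\tau\beta$ and $\alpha\equiv-\tau'\beta\pmod{\mathfrak q}$ for some $\tau,\tau'\in T_n$. Squaring gives $\tau^2b\equiv\tau'^2b$, and $q\nmid b$ by Lemma~\ref{lem:cyc}. By \eqref{eq:roots}, $\tau^2=\tau'^2$, so $\tau=\tau'$. Subtracting the two congruences gives $2\tau\beta\in\mathfrak q$, and $\beta\notin\mathfrak q$ because $\beta^2=b$. So $q=2$. But $n_2=1$, while Lemma~\ref{lem:cyc}(i) gives $n_q=n\ge3$.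
\end{proof}

To measure $A_n$ precisely we compare it with $A_u$ for a divisor $u$ of $n$. Let $u$ be an odd multiple of $\nu$, with a choice of $w$, let $m$ be coprime to $2u$, and let $n=um$. The element $w\zeta_m\in\mathbb Q(\zeta_n)$ is a valid choice for $n$: the number $(w\zeta_m)^2/D$ is the product of a primitive $u$-th root of unity and the primitive $m$-th root of unity $\zeta_m^2$ (here we use that $m$ is odd). We always make this choice, so that changing the sign of $w$ interchanges $A_u$ with $B_u$ and $A_n$ with $B_n$ at the same time. As $\operatorname{Gal}(\mathbb Q(\zeta_n)/\mathbb Q)$ is the product of the Galois groups of $\mathbb Q(\zeta_u)$ and $\mathbb Q(\zeta_m)$, the set $T_n$ consists of the products $\tau\xi$ with $\tau\in T_u$ and $\xi$ a primitive $m$-th root of unity. By \eqref{eq:phi},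
\begin{equation}\label{eq:prod}
A_n=\prod_{\tau\in T_u}\Phi_m(\alpha,\tau\beta)=\prod_{d\mid m}\ \prod_{\tau\in T_u}\bigl(\alpha^d-\tau^d\beta^d\bigr)^{\mu(m/d)},
\end{equation}
and the factor with $d=1$ is $A_u^{\mu(m)}$. The formula for $B_n$ has $-\tau$ in place of $\tau$.

\begin{example}\label{ex:two}
Let $a=2$, $b=1$, so that $D=2$ and $\nu=4$. Take $u=4$ and $w=1+i$; then $T_4=\{\zeta_8,\zeta_8^{-1}\}$, and for odd $d$
\[
\prod_{\tau\in T_4}\bigl(2^{d/2}\mp\tau^d\bigr)=2^d\mp2^{d/2+1}\cos(\pi d/4)+1 .
\]
For $d=1,3,5$ the upper sign gives $1,13,41$ and the lower sign gives $5,5,25$. So $A_4=1$, $B_4=5$, and \eqref{eq:prod} gives $A_{12}=13$, $B_{12}=1$ and $A_{20}=41$, $B_{20}=5$. In the last two cases $B_n$ contributes no primitive prime: it is $1$, or it is the exceptional prime of Lemma~\ref{lem:cyc}(ii). We therefore need to know that $B_n>n$. The trivial bound $B_n\ge(\alpha-\beta)^{\varphi(n)}$ does not give this when $\alpha-\beta\le1$.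
\end{example}

\section{One small primitive prime forces two more}\label{sec:key}

If all prime factors of $m$ are large, every factor of \eqref{eq:prod} with $d>1$ is extremely close to a power of $\alpha$. This yields both the lower bound for $B_n$ and the small linear form.

\begin{lemma}\label{lem:size}
Let $u$ be an odd multiple of $\nu$, let $m>1$ be coprime to $2u$, and let $n=um$. Let $\lambda$ be the least prime factor of $m$, and suppose that $\rho^\lambda\le\frac12$. Put $N=\varphi(u)(\varphi(m)-\mu(m))$. Then
\[
\log A_n=N\log\alpha+\mu(m)\log A_u+E,\qquad|E|\le2n\rho^\lambda,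
\]
and the same holds with $B_n,B_u$ in place of $A_n,A_u$.
\end{lemma}

\begin{proof}
Take absolute values and logarithms in \eqref{eq:prod}. For $d>1$ we have $\log|\alpha^d-\tau^d\beta^d|=d\log\alpha+\log|1-\tau^d\rho^d|$. Since $\sum_{d\mid m}d\mu(m/d)=\varphi(m)$, the terms $d\log\alpha$ with $d>1$ add up to $N\log\alpha$. Every divisor $d>1$ of $m$ is at least $\lambda$, and $|\log|1-z||\le-\log(1-|z|)\le|z|/(1-|z|)\le2|z|$ for $|z|\le\frac12$. So each remaining term is at most $2\rho^\lambda$ in absolute value, and there are at most $\varphi(u)m\le n$ of them. The argument is unchanged if $\tau$ is replaced by $-\tau$.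
\end{proof}

\begin{proposition}\label{prop:key}
There is a constant $C=C(a,b)$ with the following property. Let $p\nmid ab$ be a prime such that $n=n_p$ is an odd multiple of $\nu$. Suppose that $n=um$ with $\gcd(u,m)=1$ and $m>1$, and that every prime factor of $m$ exceeds $C(u+\log n)(\log p)(\log n)$. Then $\#\operatorname{Prim}(U_n)\ge3$.
\end{proposition}

\begin{proof}
Let $\lambda$ be the least prime factor of $m$. We collect the lower bounds required of $C$ as we go.

\emph{First consequences of the hypothesis.} As $n\ge2$ and $p>n$, we have $(u+\log n)(\log p)(\log n)\ge(1+\log2)(\log3)(\log2)>1$, so $\lambda>C$. Let $C\ge2D$. Then $m$ is coprime to $2D$, so $\nu\mid u$, the quotient $u/\nu$ is odd as a divisor of $n/\nu$, and $m$ is coprime to $2u$. Also $p>n\ge\lambda\ge3$, so $\log p>\log n>1$. It follows that $m\ge\lambda>u$, whence $n<m^2$, and that $\lambda>C\log n$. Let $C\ge1/\log(1/\rho)$; then $n\rho^\lambda<1$ and $\rho^\lambda<\frac13$. So Lemma~\ref{lem:size} applies, with $|E|\le2$.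

\emph{Both factors exceed $n$.} We have $N\ge\varphi(u)(\varphi(m)-1)$, and $\mu(m)\log A_u\ge-\varphi(u)\log(2\alpha)$ by Lemma~\ref{lem:AB}. Therefore
\[
\log A_n\ge\varphi(u)\bigl[(\varphi(m)-2)\log\alpha-\log2\bigr]-2 ,
\]
and the same bound holds for $\log B_n$. Here $\log\alpha\ge\frac12\log2$, and $\varphi(m)\ge\sqrt m$ for odd $m$, because $\varphi(r^j)=r^{j-1}(r-1)\ge r^{j/2}$ for $r\ge3$. For $m>16$ the bracket is at least $\frac12(\sqrt m-4)\log2>0$, so the right side is at least $\frac12(\sqrt m-4)\log2-2$. This exceeds $2\log m>\log n$ when $m$ is larger than an absolute constant $m_0$. Let $C\ge m_0$. Then $A_n,B_n>n$.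

\emph{Counting primes.} By Lemma~\ref{lem:cyc}, $p\mid A_nB_n$ and $p\nmid n$. Choose the sign of $w$ so that $p\mid A_n$. Let $P$ be the largest prime factor of $n$. By Lemma~\ref{lem:cyc}(ii),
\[
A_n=P^\varepsilon A',\qquad B_n=P^{\varepsilon'}B',\qquad\varepsilon,\varepsilon'\in\{0,1\},\qquad\gcd(A'B',n)=1 .
\]
All primes dividing $A'B'$ are in $\operatorname{Prim}(U_n)$ by Lemma~\ref{lem:cyc}(i), and $\gcd(A',B')=1$ by Lemma~\ref{lem:AB}. We have $p\mid A'$, and $B'>1$ because $B_n>n\ge P$. So if $A'$ has a prime factor other than $p$, there are three primitive primes. Suppose, for a contradiction, that $A_n=P^\varepsilon p^k$ with $k\ge1$.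

\emph{The linear form.} Theorem~\ref{thm:BW} allows three logarithms, so we merge $P$ and $A_u$ into the positive rational number $G=P^\varepsilon A_u^{-\mu(m)}$. Doubling the formula of Lemma~\ref{lem:size}, to replace $\alpha$ by the integer $a$, we get
\[
\Lambda:=2k\log p+2\log G-N\log a=2E,\qquad|\Lambda|\le4n\rho^\lambda .
\]
In the model case $E$ was a single nonzero term. Here it is a sum, and we show that $\Lambda\ne0$ by looking at $p$. If $\Lambda=0$, then $p^{2k}G^2=a^N$. But $p\nmid a$; $p\ne P$ because $p\nmid n$; and $p\nmid A_u$ because $A_u\mid\Phi_u(a,b)\mid a^u-b^u$ with $u<n=n_p$ (this is where $m>1$ is used). Comparing $p$-adic valuations gives $2k=0$, which is false.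

We apply Theorem~\ref{thm:BW} to $p$, $G$, $a$, omitting $G$ if $G=1$. We have $h'(p)=\log p$. Next, $h(G)\le\log n+u\log(2\alpha)$ and $\log(2\alpha)>1$, so $h'(G)\le(u+\log n)\log(2\alpha)$. Finally $N\le u(\varphi(m)+1)\le n$ and $k<k\log p\le\log A_n\le n\log(2\alpha)$, so all coefficients are at most $2n\log(2\alpha)$. Hence $\log|\Lambda|\ge-C_1(u+\log n)(\log p)(\log n)$ with $C_1=C_1(a,b)$. Together with the upper bound for $|\Lambda|$ this gives
\[
\lambda\log(1/\rho)\le\log(4n)+C_1(u+\log n)(\log p)(\log n),
\]
so $\lambda\le C_2(u+\log n)(\log p)(\log n)$ with $C_2=C_2(a,b)$. This contradicts the hypothesis if $C\ge C_2$.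
\end{proof}

\section{Primes whose order is an odd multiple of $\nu$}\label{sec:class}

The odd part of $\nu$ is the product of the odd primes $r\mid D$. So $p\in\mathcal S$ if and only if $v_2(n_p)=v_2(\nu)$ and $r\mid n_p$ for every odd $r\mid D$. Quadratic reciprocity lets us enforce the first condition by a congruence on $p$. For the second we impose $p\equiv1\pmod{r^t}$ with $t$ large: then $r\nmid n_p$ forces $a/b$ to be an $r^t$-th power modulo $p$, which is rare. We need it to be as rare as we please, because in Section~\ref{sec:large} we intersect $\mathcal S$ with a set of primes whose density is positive but may be small.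

Fix an integer $t\ge1$, let $R_0=\prod r^t$ over the odd primes $r\mid D$, and define a modulus $R$ and a reduced class $c$ modulo $R$ by $c\equiv1\pmod{R_0}$ and
\[
R=4R_0,\ \ c\equiv3\pmod4\quad\text{if $D$ is odd},\qquad R=8R_0,\ \ c\equiv5\pmod8\quad\text{if $D$ is even}.
\]

\begin{lemma}\label{lem:two}
If $p\nmid ab$ and $p\equiv c\pmod R$, then $v_2(n_p)=v_2(\nu)$.
\end{lemma}

\begin{proof}
In the cyclic group $(\mathbb Z/p\mathbb Z)^\times$, the order of a square divides $(p-1)/2$, and the order $n$ of a nonsquare satisfies $v_2(n)=v_2(p-1)$. Since $(a/b)b^2=Ds^2$, the element $a/b$ is a square if and only if $\left(\frac Dp\right)=1$. We use the reciprocity law for Jacobi symbols, $\left(\frac gp\right)=(-1)^{\frac{g-1}2\frac{p-1}2}\left(\frac pg\right)$ for odd $g>0$ prime to $p$.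

Let $D$ be odd. Then $p\equiv1\pmod D$ and $(p-1)/2$ is odd, so $\left(\frac Dp\right)=(-1)^{(D-1)/2}$. If $D\equiv1\pmod4$, then $n_p$ divides the odd number $(p-1)/2$, and $\nu=D$ is odd. If $D\equiv3\pmod4$, then $v_2(n_p)=v_2(p-1)=1=v_2(2D)$. Let $D=2f$. Then $p\equiv5\pmod8$ and $p\equiv1\pmod f$, so $\left(\frac2p\right)=-1$ and $\left(\frac fp\right)=\left(\frac pf\right)=1$. Hence $v_2(n_p)=v_2(p-1)=2=v_2(2D)$.
\end{proof}

We recall the Chebotarev density theorem. Let $K/\mathbb Q$ be a finite Galois extension with group $\Gamma$. For all but finitely many primes $p$ and each prime ideal $\mathfrak p$ of $K$ above $p$, there is a unique $\sigma_{\mathfrak p}\in\Gamma$, the Frobenius element, with $\sigma_{\mathfrak p}(y)\equiv y^p\pmod{\mathfrak p}$ for all $y\in K$ that are integral at $\mathfrak p$. The elements $\sigma_{\mathfrak p}$ with $\mathfrak p$ above $p$ form a conjugacy class, and the number of $p\le x$ that give a class $\mathcal C$ is $(|\mathcal C|/|\Gamma|+o(1))\,x/\log x$.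

For an odd prime $r\mid D$ let $\kappa_r$ be the largest integer $j$ such that $a/b$ is an $r^j$-th power in $\mathbb Q$; it is finite because $a\ge2$ and $r^j$ must divide the exponent of every prime in $a$. It can be positive: for $a=27$, $b=1$ we have $D=3$ and $\kappa_3=1$.

\begin{lemma}\label{lem:kummer}
Let $r\mid D$ be an odd prime. The number of primes $p\le x$ with $p\equiv c\pmod R$, $p\nmid ab$ and $r\nmid n_p$ is at most $(r^{\kappa_r-t}+o(1))\dfrac{x}{\varphi(R)\log x}$.
\end{lemma}

\begin{proof}
Let $\gamma=(a/b)^{1/r^t}>0$, $F=\mathbb Q(\zeta_R)$ and $K=F(\gamma)$. The field $K$ is the splitting field of $(X^R-1)(X^{r^t}-a/b)$, so it is Galois over $\mathbb Q$. Let $p$ be one of the primes counted, large enough for Frobenius elements to be defined, and let $\sigma=\sigma_{\mathfrak p}$ with $\mathfrak p$ above $p$. Then $\sigma(\zeta_R)\equiv\zeta_R^p=\zeta_R^c$, so $\sigma(\zeta_R)=\zeta_R^c$ by \eqref{eq:roots}. Since $r^t\mid p-1$ and $r\nmid n_p$, the order $n_p$ divides $(p-1)/r^t$. As $p\nmid ab$, both $\gamma$ and $1/\gamma$ are integral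 at $\mathfrak p$, and
\[
\sigma(\gamma)/\gamma\equiv\gamma^{p-1}=(a/b)^{(p-1)/r^t}\equiv1\pmod{\mathfrak p}.
\]
The left side is an $r^t$-th root of unity, so $\sigma(\gamma)=\gamma$ by \eqref{eq:roots}. These two equations determine $\sigma$. So all Frobenius elements of all such $p$ equal one element of $\operatorname{Gal}(K/\mathbb Q)$, and the number of such $p\le x$ is at most $(1+o(1))\,x/(\varphi(R)[K:F]\log x)$.

It remains to show that $[K:F]\ge r^{t-\kappa_r}$. Since $F$ contains the $r^t$-th roots of unity, $\sigma\mapsto\sigma(\gamma)/\gamma$ is an injective homomorphism from $\operatorname{Gal}(K/F)$ to the cyclic group they form. Its image is the group of $r^j$-th roots of unity for some $j\le t$, and $[K:F]=r^j$. Then $\gamma^{r^j}=(a/b)^{1/r^{t-j}}$ is fixed by $\operatorname{Gal}(K/F)$ and lies in $F$. Suppose that $t-j>\kappa_r$. Then $y=(a/b)^{1/r^{\kappa_r+1}}$ is a power of $\gamma^{r^j}$, so $y\in F$. By the definition of $\kappa_r$, the number $y^r$ is rational and $y$ is not. So $y$ has a conjugate $\zeta y$ with $\zeta^r=1$, $\zeta\ne1$,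 which is not real because $r$ is odd. Thus the real field $\mathbb Q(y)$ is not normal over $\mathbb Q$. But every subfield of $F$ is normal, because $\operatorname{Gal}(F/\mathbb Q)$ is abelian. This contradiction shows that $j\ge t-\kappa_r$.
\end{proof}

Put $\delta_t=\sum r^{\kappa_r-t}$, summed over the odd primes $r\mid D$. Then $\delta_t\to0$ as $t\to\infty$.

\begin{corollary}\label{cor:S}
All but $(\delta_t+o(1))\dfrac{x}{\varphi(R)\log x}$ of the primes $p\le x$ with $p\equiv c\pmod R$ lie in $\mathcal S$. In particular, $\mathcal S$ has positive lower density among the primes.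
\end{corollary}

\begin{proof}
The first statement combines Lemmas~\ref{lem:two} and~\ref{lem:kummer}. For the second, choose $t$ with $\delta_t<1$ and use the prime number theorem for arithmetic progressions, $\pi(x;R,c)=(1+o(1))\,x/(\varphi(R)\log x)$.
\end{proof}

We know the factorization of $p-1$ better than that of its divisor $n_p$. The link between them is that $n_p$ is rarely small.

\begin{lemma}\label{lem:small}
The number of primes $p\nmid ab$ with $n_p\le y$ is $O(y^2)$.
\end{lemma}

\begin{proof}
Such a prime divides $a^k-b^k$ for some $k\le y$, and $a^k-b^k<a^k$ has at most $k\log a/\log2$ prime factors.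
\end{proof}

\section{Large prime factors of $p-1$}\label{sec:large}

From now on we use the following standard results. Here $\operatorname{li}(x)=\int_2^xdy/\log y=(1+o(1))\,x/\log x$, and $c'$ denotes a class with $\gcd(c',d)=1$.
\begin{itemize}
\item \emph{Mertens.} $\sum_{\ell\le y}\frac{\log\ell}{\ell-1}=\log y+O(1)$, and $\sum_{\ell\le y}\frac1\ell=\log\log y+c_1+O(1/\log y)$ with a constant $c_1$.
\item \emph{Brun--Titchmarsh} (Montgomery and Vaughan \cite{MV}). $\pi(x;d,c')\le\dfrac{2x}{\varphi(d)\log(x/d)}$ for $d<x$.
\item \emph{Bombieri--Vinogradov.} There is a constant $\Delta$ such that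
\[
\sum_{d\le x^{1/2}(\log x)^{-\Delta}}\ \max_{c'}\Bigl|\pi(x;d,c')-\frac{\operatorname{li}(x)}{\varphi(d)}\Bigr|\ll\frac{x}{(\log x)^2}.
\]
\item \emph{Siegel--Walfisz.} For each fixed $\Delta'$, $\pi(x;d,c')=(1+o(1))\,\pi(x)/\varphi(d)$ as $x\to\infty$, uniformly for $d\le(\log x)^{\Delta'}$ and all $c'$.
\end{itemize}

We first show that proper prime powers make up a bounded part of $\log(p-1)$ on average.

\begin{lemma}\label{lem:powers}
We have $\displaystyle\sum_{p\le x}\ \sum_{\ell^k\mid p-1,\ k\ge2}\log\ell=O\Bigl(\frac x{\log x}\Bigr)$.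
\end{lemma}

\begin{proof}
The sum equals $\sum_{\ell,\,k\ge2}\pi(x;\ell^k,1)\log\ell$. For $\ell^k\le\sqrt x$ the Brun--Titchmarsh inequality gives $\pi(x;\ell^k,1)\le4x/(\varphi(\ell^k)\log x)$, and $\sum_\ell\sum_{k\ge2}\log\ell/\varphi(\ell^k)=\sum_\ell\log\ell/(\ell-1)^2$ converges. For $\sqrt x<\ell^k\le x$ we use $\pi(x;\ell^k,1)\le x/\ell^k$. The number of prime powers $\ell^k\le y$ with $k\ge2$ is at most $y^{1/2}+y^{1/3}\log y/\log2\ll y^{1/2}$, so the sum of $\ell^{-k}$ over those in $(y,2y]$ is $\ll y^{-1/2}$. Summing over $y=2^i\sqrt x$, $i\ge0$, we see that these terms contribute $\ll x^{3/4}\log x$.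
\end{proof}

We want many $p\le x$ with a prime $\ell\mid p-1$, $\ell>x^\theta$, $\theta>\frac12$. The moduli $\ell$ are beyond the range of the Bombieri--Vinogradov theorem, so we cannot count such $p$ directly. Goldfeld's argument counts them by subtraction: the total mass $\sum\log(p-1)$ is known, the primes $\ell$ up to about $\sqrt x$ carry half of it, and the Brun--Titchmarsh inequality shows that the primes slightly beyond $\sqrt x$ cannot carry the other half.

\begin{lemma}\label{lem:gold}
Let $\frac12<\theta<\theta_0$ and $c_\theta=\frac12+2\log(2(1-\theta))$. Then $c_\theta>0$, and for fixed $t$ the number of primes $p\le x$, $p\equiv c\pmod R$, such that $p-1$ has a prime factor $\ell>x^\theta$ is at least $(c_\theta+o(1))\dfrac{x}{\varphi(R)\log x}$.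
\end{lemma}

\begin{proof}
The inequality $c_\theta>0$ is equivalent to $2(1-\theta)>e^{-1/4}$, that is, to $\theta<\theta_0$. Let $p$ run over the primes $p\le x$ with $p\equiv c\pmod R$, and let $\pi_\ell$ be the number of these with $\ell\mid p-1$. All but $O(x/\log^2x)$ of them exceed $x/\log^2x$ and have $\log(p-1)=(1+o(1))\log x$. By the prime number theorem for progressions and Lemma~\ref{lem:powers},
\[
\sum_\ell\pi_\ell\log\ell=\sum_p\log(p-1)-O\Bigl(\frac x{\log x}\Bigr)=(1+o(1))\frac x{\varphi(R)} .
\]
The primes $\ell\mid R$ contribute at most $\pi(x)\log R=o(x)$. For $\ell\nmid R$, the conditions $p\equiv c\pmod R$ and $p\equiv1\pmod\ell$ define one reduced class modulo $R\ell$, and $\varphi(R\ell)=\varphi(R)(\ell-1)$.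

Let $Q=x^{1/2}(\log x)^{-\Delta}/R$. By the Bombieri--Vinogradov theorem for the moduli $R\ell$, and by Mertens,
\[
\sum_{\ell\le Q,\ \ell\nmid R}\pi_\ell\log\ell=\frac{\operatorname{li}(x)}{\varphi(R)}\bigl(\log Q+O(1)\bigr)+O\Bigl(\frac x{\log x}\Bigr)=\Bigl(\frac12+o(1)\Bigr)\frac x{\varphi(R)} .
\]
For $Q<\ell\le x^\theta$ and large $x$ we have $\ell\nmid R$, and the Brun--Titchmarsh inequality gives
\[
\sum_{Q<\ell\le x^\theta}\pi_\ell\log\ell\le\frac{2x}{\varphi(R)}\sum_{Q<\ell\le x^\theta}\frac{\log\ell}{\ell-1}\,f(\ell),\qquad f(y)=\frac1{\log(x/(Ry))} .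
\]
The function $f$ is positive and increasing on $[Q,x^\theta]$, with $f(x^\theta)\ll1/\log x$. Partial summation with Mertens' first formula therefore replaces the last sum by $\int_Q^{x^\theta}f(y)\,dy/y$, with an error $O(f(x^\theta))=o(1)$, and
\[
\int_Q^{x^\theta}\frac{dy}{y\log(x/(Ry))}=\log\frac{\log(x/(RQ))}{\log(x^{1-\theta}/R)}\ \longrightarrow\ \log\frac{1/2}{1-\theta}=-\log(2(1-\theta)).
\]
Subtracting, $\sum_{\ell>x^\theta}\pi_\ell\log\ell\ge\bigl(1-\frac12+2\log(2(1-\theta))+o(1)\bigr)x/\varphi(R)=(c_\theta+o(1))\,x/\varphi(R)$. Since $\theta>\frac12$, each $p\le x$ has at most one prime $\ell>x^\theta$ dividing $p-1$, and then $\log\ell\le\log x$. Dividing by $\log x$ gives the lemma.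
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:count} and~\ref{thm:main}]
We show that for every $\theta$ with $0.6<\theta<\theta_0$ there are $\gg x^\theta/\log x$ odd multiples $n\le x$ of $\nu$ such that $\#\operatorname{Prim}(U_n)\ge3$ and $U_n$ has a primitive prime factor less than $n^{1/\theta}$. This suffices: given $\theta<\theta_0$, apply it with an exponent $\theta'$ between $\max(\theta,0.6)$ and $\theta_0$, and note that $x^{\theta'}/\log x\gg x^\theta$ and $n^{1/\theta'}\le n^{1/\max(\theta,0.6)}$.

The constant $c_\theta$ does not depend on $t$, so we can choose $t$ with $\delta_t\le\frac12c_\theta$. Consider the primes $p\le x$ with $p\equiv c\pmod R$ such that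
\begin{enumerate}
\item[(a)] $p-1=\ell v$ with $\ell>x^\theta$ prime,
\item[(b)] $p\in\mathcal S$,
\item[(c)] $n_p>x^{1-\theta}$.
\end{enumerate}
By Lemma~\ref{lem:gold}, Corollary~\ref{cor:S} and Lemma~\ref{lem:small}, their number is at least
\[
\Bigl(\frac12c_\theta+o(1)\Bigr)\frac x{\varphi(R)\log x}-O\bigl(x^{2(1-\theta)}\bigr)\gg\frac x{\log x},
\]
because $2(1-\theta)<1$.

Let $p$ be such a prime and $n=n_p$. We have $n\mid\ell v$ and $v<x^{1-\theta}$. If $\ell\nmid n$, then $n\mid v$, contrary to (c). So $n=u\ell$ with $u\mid v$, and $u<x^{1-\theta}<\ell$, so that $\gcd(u,\ell)=1$. For large $x$,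
\[
\ell>x^\theta>C(x^{1-\theta}+\log x)(\log x)^2\ge C(u+\log n)(\log p)(\log n),
\]
again because $\theta>\frac12$. Proposition~\ref{prop:key} with $m=\ell$ gives $\#\operatorname{Prim}(U_n)\ge3$. Moreover $p\in\operatorname{Prim}(U_n)$ by \eqref{eq:order}, and $p\le x<\ell^{1/\theta}\le n^{1/\theta}$.

Finally we count the distinct values of $n$. Each is at most $x$ and determines $\ell$ as its only prime factor greater than $x^\theta$. At most $x/\ell<x^{1-\theta}$ primes $p\le x$ satisfy $\ell\mid p-1$. So each $n$ arises from fewer than $x^{1-\theta}$ primes $p$, and there are $\gg x^\theta/\log x$ distinct $n$. This proves Theorem~\ref{thm:count}, and Theorem~\ref{thm:main} with it.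
\end{proof}

\section{A gap among the prime factors of $p-1$}\label{sec:gap}

For Theorem~\ref{thm:almost} we need the hypothesis of Proposition~\ref{prop:key} for almost all primes, and Lemma~\ref{lem:gold} gives only a positive proportion. But the proposition does not require $m$ to be prime. It requires a \emph{gap}: a threshold $z$ such that the part $u_0$ of $p-1$ made of primes up to $z$ is not too large, and the next prime factor of $p-1$ exceeds $u_0$ by a few factors $\log x$. As we shall see, an interval $(z,z^M]$ contains no prime factor of $p-1$ for a proportion about $1/M$ of the primes $p$, different intervals behave independently, and $u_0\le z^{M/2}$ with few exceptions. So we try $J$ disjoint intervals, with $J$ much larger than $M$. They must lie beyond $\log x$, to beat the logarithmic factors in Proposition~\ref{prop:key}, and we keep them below a fixed power of $\log x$, where the Siegel--Walfisz theorem applies.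

\begin{lemma}\label{lem:gap}
For all but $o(\pi(x))$ primes $p\le x$ there is a factorization $p-1=u_0m_0$ with $\gcd(u_0,m_0)=1$ and $u_0\le x^{1/10}$ such that every prime factor of $m_0$ exceeds $(u_0+\log x)(\log x)^3$.
\end{lemma}

\begin{proof}
Let $\mathbf P$ and $\mathbf E$ denote probability and expectation for a prime $p\le x$ chosen uniformly at random. Fix an integer $M\ge20$ and let $J=\lceil M^{3/2}\rceil$. The symbol $o(1)$ refers to $x\to\infty$ with $M$ fixed, and the constants implied by $\ll$ do not depend on $M$. Put $z_i=(\log x)^{M^{i-1}}$ and $I_i=(z_i,z_i^M]=(z_i,z_{i+1}]$ for $1\le i\le J$; these intervals are disjoint. Let $\mathcal E_i$ be the event that no prime in $I_i$ divides $p-1$, and let $u_i$ be the largest divisor of $p-1$ composed of primes at most $z_i$.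

If $\mathcal E_i$ holds and $u_i\le z_i^{M/2}$ for some $i$, then $u_0=u_i$ and $m_0=(p-1)/u_i$ are as required when $x$ is large. Indeed, $u_0\le(\log x)^{M^J}\le x^{1/10}$, the prime factors of $m_0$ exceed $z_i^M$, and since $z_i\ge\log x$ and $M\ge20$,
\[
z_i^M\ge z_i^{M/2}(\log x)^{10}>2z_i^{M/2}(\log x)^3\ge(u_0+\log x)(\log x)^3 .
\]
So it is enough to bound the probability that no $\mathcal E_i$ holds and the probability that $u_i>z_i^{M/2}$ for some $i$.

\emph{Step 1: $\mathbf P(\bigcap_{i\in H}\mathcal E_i)=M^{-|H|}+o(1)$ for every $H\subset\{1,\dots,J\}$.} Let $\mathcal P$ be the set of primes in $\bigcup_{i\in H}I_i$. They all exceed $\log x$, so $\sum_{\ell\in\mathcal P}\ell^{-2}=o(1)$, and Mertens' second formula gives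
\[
S:=\sum_{\ell\in\mathcal P}\frac1{\ell-1}=|H|\log M+o(1),\qquad\Pi:=\prod_{\ell\in\mathcal P}\Bigl(1-\frac1{\ell-1}\Bigr)=e^{-S+o(1)}=M^{-|H|}+o(1).
\]
Let $d$ run over the squarefree products of primes in $\mathcal P$, and let $\omega(d)$ be the number of prime factors of $d$. Full inclusion--exclusion involves moduli $d$ that are too large, so we truncate it. If exactly $j$ primes of $\mathcal P$ divide $p-1$, then
\[
\sum_{d\mid p-1,\ \omega(d)\le k}\mu(d)=\sum_{i=0}^k(-1)^i\binom ji=\begin{cases}1&\text{if }j=0,\\(-1)^k\binom{j-1}k&\text{if }j\ge1.\end{cases}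
\]
Hence, with $\Sigma_k=\sum_{\omega(d)\le k}\mu(d)\pi(x;d,1)/\pi(x)$, we have the Bonferroni inequalities $\Sigma_{k+1}\le\mathbf P(\bigcap_{i\in H}\mathcal E_i)\le\Sigma_k$ for even $k$. For fixed $k$ the moduli in $\Sigma_k$ satisfy $d\le(\log x)^{kM^J}$. By the Siegel--Walfisz theorem and the bound $\sum_d1/\varphi(d)=\prod_{\ell\in\mathcal P}(1+\frac1{\ell-1})\le e^S$, which stays bounded as $x\to\infty$, we get $\Sigma_k=\sum_{\omega(d)\le k}\mu(d)/\varphi(d)+o(1)$. The full sum $\sum_d\mu(d)/\varphi(d)$ equals $\Pi$, and $\sum_{\omega(d)=j}1/\varphi(d)\le S^j/j!$. So $|\Sigma_k-\Pi|\le\sum_{j>k}S^j/j!+o(1)$. Letting $x\to\infty$ and then $k\to\infty$ proves the claim.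

\emph{Step 2: some $\mathcal E_i$ holds.} By inclusion--exclusion over the $2^J$ subsets $H$ and Step 1,
\[
\mathbf P(\text{no }\mathcal E_i\text{ holds})=\sum_H(-1)^{|H|}M^{-|H|}+o(1)=\Bigl(1-\frac1M\Bigr)^J+o(1)\le e^{-\sqrt M}+o(1).
\]

\emph{Step 3: $\mathbf P(u_i>z_i^{M/2})\ll M^{-2}+o(1)$.} The mean of $\log u_i$ would give only the bound $M^{-1}$, which is useless after summing over $J>M$ values of $i$; so we use a second moment. Write $\log u_i=W_1+W_2$ with
\[
W_1=\sum_{\ell\mid p-1,\ \ell\le z_i}\log\ell,\qquad W_2=\sum_{\ell^k\mid p-1,\ k\ge2,\ \ell\le z_i}\log\ell .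
\]
For $d\le z_i^2$ and large $x$ we have $d\le\sqrt x$, so the Brun--Titchmarsh inequality gives $\mathbf P(d\mid p-1)\ll1/\varphi(d)$. Expanding the square, and separating the terms $\ell\ne\ell'$ from the terms $\ell=\ell'$, we obtain by Mertens' first formula
\[
\mathbf EW_1^2\ll\Bigl(\sum_{\ell\le z_i}\frac{\log\ell}{\ell-1}\Bigr)^2+\sum_{\ell\le z_i}\frac{(\log\ell)^2}{\ell-1}\ll(\log z_i)^2 .
\]
By Lemma~\ref{lem:powers}, $\mathbf EW_2\ll1$. If $u_i>z_i^{M/2}$, then $W_1$ or $W_2$ exceeds $\frac M4\log z_i$. By Markov's inequality $\mathbf P(W>y)\le\mathbf EW/y$ for $W\ge0$, applied to $W_1^2$ and to $W_2$, the probability is $\ll M^{-2}+(M\log z_i)^{-1}=M^{-2}+o(1)$.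

\emph{Conclusion.} The proportion of primes $p\le x$ without the required factorization is $\ll e^{-\sqrt M}+JM^{-2}+o(1)\ll M^{-1/2}+o(1)$. The property in the lemma does not involve $M$, and $M$ is arbitrary, so this proportion tends to $0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:almost}]
The first assertion is part of Corollary~\ref{cor:S}. For the second, discard the $o(x/\log x)$ primes $p\le x$ that are exceptional in Lemma~\ref{lem:gap}, and the primes with $n_p\le\sqrt x/\log x$, of which there are $O(x/\log^2x)$ by Lemma~\ref{lem:small}. Let $p\in\mathcal S$, $p\le x$, be one of the remaining primes, with $p-1=u_0m_0$ as in Lemma~\ref{lem:gap}, and let $n=n_p$. Put $u=\gcd(n,u_0)$ and $m=\gcd(n,m_0)$. Since $n\mid u_0m_0$ and $\gcd(u_0,m_0)=1$, we have $n=um$ and $\gcd(u,m)=1$. For large $x$ we have $n>\sqrt x/\log x>x^{1/10}\ge u_0\ge u$, so $m>1$. Every prime factor of $m$ exceeds $(u_0+\log x)(\log x)^3$, and this is at least $C(u+\log n)(\log p)(\log n)$ once $\log x\ge C$. Proposition~\ref{prop:key} gives $\#\operatorname{Prim}(U_n)\ge3$.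
\end{proof}

\begin{thebibliography}{9}

\bibitem{BW}
Baker and W\"ustholz, J. reine angew. Math. \textbf{442} (1993).

\bibitem{Fib}
\emph{The Fibonacci Numbers and the Arctic Ocean}, \texttt{https://github.com/proafxin/special-seq-references}.

\bibitem{MV}
Montgomery and Vaughan, 1973.

\end{thebibliography}
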